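# Unit weights along the hyperplane at infinity and the vanishing of Aomoto cohomology

## The vanishing theorem

**Theorem 1.** Let $R$ be a commutative ring with unit, let $\mathcal A=\{H_1,\dots,H_n\}$ be an arrangement of distinct affine hyperplanes in $\mathbb C^l$, let $\bar{\mathcal A}=\{\bar H_1,\dots,\bar H_n,H_\infty\}$ be its coning in $\mathbb C^{l+1}$, and let $\lambda=(\lambda_1,\dots,\lambda_n)\in R^n$. Put $\lambda_{\bar H_i}=\lambda_i$ and $\lambda_\infty=\lambda_{H_\infty}=-\sum_{i=1}^n\lambda_i$, and for every edge $X$ of $\bar{\mathcal A}$ let $\lambda_X$ be the sum of the weights $\lambda_H$ of all $H\in\bar{\mathcal A}$ that contain $X$. Let $q\ge1$. If $\lambda_X\in R^\times$ for every dense edge $X\subset H_\infty$ of codimension at most $q$, then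
$$H^k\bigl(A_R^*(\mathcal A),\omega_\lambda\wedge\bigr)=0\qquad\text{for all }0\le k\le q-1,$$
where $\omega_\lambda=\sum_i\lambda_ie_i$.

This contains Conjecture 0.7 of "Generalization of the degeneration homomorphisms in higher dimensions". There one assumes $\lambda_\infty\in R^\times$ together with the condition on dense edges, and asks for vanishing in degrees $1\le k\le q-1$. Since $H_\infty$ is itself a dense edge of codimension $1$, the condition $\lambda_\infty\in R^\times$ is part of the hypothesis of Theorem 1. So the conjecture is true, and $H^0$ vanishes as well.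

The proof uses only combinatorics, and the later sections exploit this. They give a version for simple matroids (Theorem 1′), a determinant formula (Theorem 2), a description of the hypothesis as local acyclicity (Corollary 3), a bound on the first group that is not forced to vanish (Theorem 4), a converse through localizations (Corollary 5), and the sharpness of the range (Proposition 6).

## Cones, dense edges and the Orlik–Solomon algebra

We go through the words in the statement.

**Definition (coning).** Write $H_i=\{\alpha_i=0\}$ with $\alpha_i$ an affine-linear form on $\mathbb C^l$. Its homogenization $\bar\alpha_i$ is the linear form on $\mathbb C^{l+1}$ with $\alpha_i(x_1,\dots,x_l)=\bar\alpha_i(x_1,\dots,x_l,1)$. Put $\bar H_i=\{\bar\alpha_i=0\}$ and $H_\infty=\{x_{l+1}=0\}$. These hyperplanes are distinct and form the central arrangement $\bar{\mathcal A}$.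

For $H\in\bar{\mathcal A}$ let $\bar\alpha_H$ be a defining linear form. For $S\subset\bar{\mathcal A}$ write $\operatorname{span}S$ for the span of the $\bar\alpha_H$, $H\in S$, and call $S$ dependent if these forms are linearly dependent. A **circuit** is a minimal dependent set. As the hyperplanes are distinct, circuits have at least three elements.

**Definition (edges, order).** An edge is an intersection of hyperplanes of $\bar{\mathcal A}$; the empty intersection $\mathbb C^{l+1}$ is allowed. The edges form the lattice $L=L(\bar{\mathcal A})$, which we order by *reverse* inclusion: $Y\le X$ means $X\subset Y$. Then $Y\vee Z=Y\cap Z$, and the rank is $\operatorname{rk}Y=\operatorname{codim}Y$. For $S\subset\bar{\mathcal A}$ let $\operatorname{cl}S=\bigcap_{H\in S}H\in L$. The localization at $X$ is $\bar{\mathcal A}_X=\{H\in\bar{\mathcal A}: X\subset H\}$, so $H\in\bar{\mathcal A}_X$ is the same as $H\le X$.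

We use one piece of linear algebra repeatedly: a linear form that vanishes on $\operatorname{cl}S$ lies in $\operatorname{span}S$.

**Definition (dense).** An edge $X$ is dense if $\bar{\mathcal A}_X$ is indecomposable, that is, not a product of two nonempty arrangements after a linear change of coordinates. Equivalently, $\bar{\mathcal A}_X$ cannot be written as $\mathcal B_1\sqcup\mathcal B_2$ with both parts nonempty and $\operatorname{span}\mathcal B_1\cap\operatorname{span}\mathcal B_2=0$. Indeed, the forms of a product use disjoint sets of coordinates; conversely, if the spans are independent, take bases of both spans as part of a coordinate system.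

For example, a single hyperplane is a dense edge. The intersection of two hyperplanes is not dense if no third one passes through it. An edge of codimension $2$ lying on three or more hyperplanes is dense, because two nonzero independent subspaces of a plane are lines, and a line of forms contains only one hyperplane.

**Definition (Orlik–Solomon algebra of $\mathcal A$).** $A_R^*(\mathcal A)$ is the quotient of the exterior algebra over $R$ on degree-one generators $e_1,\dots,e_n$ by the ideal $J$ generated by

- the products $e_{i_1}\cdots e_{i_p}$ with $H_{i_1}\cap\dots\cap H_{i_p}=\emptyset$;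
- the elements $\partial(e_{i_1}\cdots e_{i_p})=\sum_{j}(-1)^{j-1}e_{i_1}\cdots\widehat{e_{i_j}}\cdots e_{i_p}$ for which the intersection is nonempty and of codimension less than $p$; equivalently, the intersection is nonempty and $\alpha_{i_1},\dots,\alpha_{i_p}$ are linearly dependent.

**Definition (Aomoto complex).** Since $\omega_\lambda^2=0$, left multiplication by $\omega_\lambda$ makes $A_R^*(\mathcal A)$ a cochain complex.

The statement says: the groups vanish below degree $q$ as soon as finitely many explicit sums of weights, attached to edges *at infinity* of codimension at most $q$, are units. Nothing is asked of the edges not contained in $H_\infty$.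

## Points on a line, and two parallel lines with a transversal

**$n$ points on a line ($l=1$).** Two distinct points have empty intersection, so $e_ie_j=0$ and the complex is $R\to R^n$, $1\mapsto\lambda$. Hence
$$H^0=\{r\in R: r\lambda_i=0\text{ for all }i\},\qquad H^1=R^n/R\lambda .$$
For $q=1$ the hypothesis is $\lambda_\infty\in R^\times$. If $r\lambda_i=0$ for all $i$, then $r\lambda_\infty=0$, so $r=0$: the theorem holds. For $q=2$ the origin of $\mathbb C^2$ enters if it is dense, that is, if $n\ge2$. Its weight is $\sum_i\lambda_i+\lambda_\infty=0$, never a unit in a nonzero ring; and indeed $R^n/R\lambda\ne0$ for $n\ge2$. If $n=1$, the origin is not dense, so $q=2$ imposes only $\lambda_\infty=-\lambda_1\in R^\times$, and $H^1=R/\lambda_1R=0$. So density matters: the weight of the origin is $0$ here as well, but it is not tested.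

**A running example ($l=2$).** Take the lines $x=0$, $x=1$, $y=0$, numbered $1,2,3$. The cone has the forms $x,\ x-z,\ y,\ z$. Its only circuit is $\{1,2,\infty\}$. The dense edges inside $H_\infty$ are $H_\infty$ itself and $X=\{x=z=0\}$, with $\lambda_X=\lambda_1+\lambda_2+\lambda_\infty=-\lambda_3$; the origin is decomposable as $\{x,x-z,z\}\sqcup\{y\}$. In the affine algebra the only relation is $e_1e_2=0$, so $A_R^*(\mathcal A)$ has basis $1;\ e_1,e_2,e_3;\ e_1e_3,e_2e_3$, and
$$\omega_\lambda\cdot(a_1e_1+a_2e_2+a_3e_3)=(\lambda_1a_3-\lambda_3a_1)e_1e_3+(\lambda_2a_3-\lambda_3a_2)e_2e_3 .$$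
If $\lambda_3$ is a unit, the kernel consists of the elements with $a_i=\lambda_3^{-1}\lambda_ia_3$, that is, of the multiples of $\omega_\lambda$. So $H^1=0$, as the theorem says for $q=2$. The map is also onto, so $H^2=0$, as the theorem says for $q=3$. If instead $\lambda_3=0$, $\lambda_2=0$ and $\lambda_1\in R^\times$, then $\lambda_\infty$ is a unit but $\lambda_X=0$. The kernel is $Re_1\oplus Re_2$, and $H^1=(Re_1\oplus Re_2)/R\lambda_1e_1\cong R$ is nonzero for $R\neq 0$.

## From the affine algebra to the central algebra of the cone

The affine algebra does not carry the derivation $\partial$: in the running example $e_1e_2=0$, but $\partial(e_1e_2)=e_2-e_1\ne0$. So we pass to the cone.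

**Definition (central algebra).** For $\mathcal B\subset\bar{\mathcal A}$ let $E(\mathcal B)$ be the exterior algebra over $R$ on $e_H$, $H\in\mathcal B$. Let $\partial$ be the derivation with $\partial e_H=1$, where derivation means $\partial(ab)=(\partial a)b+(-1)^{\deg a}a\,\partial b$. For a finite set $S$ with a chosen order, $e_S$ is the product of its generators. Let $I(\mathcal B)$ be the ideal generated by all $\partial e_S$ with $S\subset\mathcal B$ dependent, and $A(\mathcal B)=E(\mathcal B)/I(\mathcal B)$. Put
$$E=E(\bar{\mathcal A}),\quad I=I(\bar{\mathcal A}),\quad A=A(\bar{\mathcal A}),\quad e_\infty=e_{H_\infty},\quad \omega=\sum_{H\in\bar{\mathcal A}}\lambda_He_H\in A^1 .$$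

Note that $\partial^2=0$: one has $\partial^2(ab)=(\partial^2a)b+a\,\partial^2b$, and $\partial^2$ kills the generators. By the choice of $\lambda_\infty$, $\partial\omega=\sum_H\lambda_H=0$.

**Fact F0 (circuits suffice).** *$I(\mathcal B)$ is generated by the $\partial e_C$ with $C\subset\mathcal B$ a circuit, and $e_S\in I(\mathcal B)$ for $S\subset\mathcal B$ dependent.* This reduces every check to circuits. If $i\in S$, then $e_ie_S=0$, and applying $\partial$ gives
$$e_i\,\partial e_S=e_S\qquad(i\in S). \tag{1}$$
So $e_S\in I(\mathcal B)$ for $S$ dependent. If $S$ is dependent it contains a circuit $C$, and $e_S=\pm e_Ce_{S\setminus C}$, so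
$$\partial e_S=\pm\bigl(\partial e_C\cdot e_{S\setminus C}\pm e_C\,\partial e_{S\setminus C}\bigr),\qquad e_C=e_i\,\partial e_C\ (i\in C).$$
Both terms lie in the ideal generated by $\partial e_C$.

**Fact F1 (grading by edges).** *$A=\bigoplus_{Y\in L}A_Y$ with $A_YA_Z\subset A_{Y\vee Z}$, and $A_Y$ sits in degree $\operatorname{rk}Y$.* Let $E_Y$ be the span of the $e_S$ with $\operatorname{cl}S=Y$. Then $E=\bigoplus_YE_Y$ and $E_YE_Z\subset E_{Y\vee Z}$. If $C$ is a circuit, every $C\setminus\{i\}$ spans the same space as $C$, so all terms of $e_T\,\partial e_C$ are zero or have closure $\operatorname{cl}(T\cup C)$. As $I$ is spanned over $R$ by such elements, it is homogeneous, and the grading passes to $A$. In $A$ we have $e_S=0$ for $S$ dependent, and an independent $S$ with $\operatorname{cl}S=Y$ has $|S|=\operatorname{rk}Y$.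

**Fact F2 (localizations sit inside $A$).** *For $X\in L$, as submodules of $A$,*
$$A(\bar{\mathcal A}_X)=\bigoplus_{Y\le X}A_Y. \tag{2}$$
We have $S\subset\bar{\mathcal A}_X$ if and only if $\operatorname{cl}S\le X$, so $E(\bar{\mathcal A}_X)=\bigoplus_{Y\le X}E_Y$. For $Y\le X$ the component $I_Y$ of $I$ is spanned by the $e_T\,\partial e_C$ with $\operatorname{cl}(T\cup C)=Y$, and then $T\cup C\subset\bar{\mathcal A}_X$. So $\bigoplus_{Y\le X}I_Y\subset I(\bar{\mathcal A}_X)$, and the other inclusion is clear.

**Fact F3 ($\partial$ descends).** Since $\partial\partial e_C=0$, we have $\partial(e_T\,\partial e_C)=(\partial e_T)(\partial e_C)\in I$. So $\partial$ acts on $A$ as a derivation with $\partial^2=0$. In particular, for all $a\in A$,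
$$a=\partial(e_\infty a)+e_\infty\,\partial a. \tag{3}$$

**Fact F4 (the affine algebra is a quotient).** *$A_R(\mathcal A)\cong A/e_\infty A$, and $\omega_\lambda$ corresponds to the image of $\omega$.* Both are quotients of the exterior algebra on $e_1,\dots,e_n$, so we compare ideals. Let $J'$ be the ideal for $A/e_\infty A$, the image of $I$ under $e_\infty\mapsto0$. From $\partial(e_\infty e_S)=e_S-e_\infty\,\partial e_S$ and F0, $J'$ is generated by

- $\partial e_C$ for circuits $C\not\ni H_\infty$, and
- $e_S$ for $H_\infty\notin S$ and $S\cup\{H_\infty\}$ dependent.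

Setting $x_{l+1}=1$ is a linear isomorphism from linear forms on $\mathbb C^{l+1}$ to affine-linear forms on $\mathbb C^l$. So dependence of the $\bar\alpha_i$ and of the $\alpha_i$ agree. A system $\alpha_i=0$, $i\in S$, has no solution if and only if the constant $1$ is a combination of the $\alpha_i$. So $\bigcap_{i\in S}H_i=\emptyset$ if and only if $x_{l+1}\in\operatorname{span}S$.

*$J\subset J'$.* If $\bigcap_{i\in S}H_i=\emptyset$, then $x_{l+1}\in\operatorname{span}S$, so $S\cup\{H_\infty\}$ is dependent and $e_S\in J'$. If the $\alpha_i$, $i\in S$, are dependent, then by the proof of F0 $\partial e_S$ lies in the ideal generated by $\partial e_C$ for a circuit $C\subset S$, and $H_\infty\notin C$. So $\partial e_S\in J'$.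

*$J'\subset J$.* Let $C\not\ni H_\infty$ be a circuit. If $x_{l+1}\notin\operatorname{span}C$, the intersection of the hyperplanes of $C$ is nonempty and $\partial e_C\in J$ by definition. If $x_{l+1}\in\operatorname{span}C=\operatorname{span}(C\setminus\{i\})$ for each $i$, then every $e_{C\setminus\{i\}}\in J$, so $\partial e_C\in J$. Now let $S\cup\{H_\infty\}$ be dependent with $H_\infty\notin S$. If $x_{l+1}\in\operatorname{span}S$, then $e_S\in J$. Otherwise $x_{l+1}$ has coefficient $0$ in a nontrivial relation, so $S$ is dependent with nonempty intersection. Then $\partial e_S\in J$ and $e_S=e_i\,\partial e_S\in J$ by (1).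

**Fact F5 (a splitting).** *Since $\partial\omega=0$,*
$$H^k(A,\omega)\cong H^k(A/e_\infty A,\omega)\oplus H^{k-1}(A/e_\infty A,\omega). \tag{4}$$
Consider the exact sequence of complexes $0\to e_\infty A\to A\to A/e_\infty A\to0$ under multiplication by $\omega$. The map $a\mapsto e_\infty a$ induces a surjection $A/e_\infty A\to e_\infty A$. It is injective, since $e_\infty a=0$ gives $a=e_\infty\,\partial a$ by (3). It anticommutes with $\omega$, so $H^k(e_\infty A)\cong H^{k-1}(A/e_\infty A)$. Define
$$s:A/e_\infty A\to A,\qquad s(a)=\partial(e_\infty a)=a-e_\infty\,\partial a .$$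
The first form shows that $s$ is well defined, the second that it is a section of $A\to A/e_\infty A$. It is a chain map:
$$s(\omega a)=\partial(e_\infty\omega a)=-\partial(\omega e_\infty a)=-(\partial\omega)e_\infty a+\omega\,\partial(e_\infty a)=\omega\,s(a).$$
So the sequence of complexes splits, which gives (4).

By F4 and F5, $H^k(A_R(\mathcal A),\omega_\lambda)$ is a direct summand of $H^k(A,\omega)$. **It suffices to show $H^k(A,\omega)=0$ for $k<q$.**

## What $\partial$ proves, and where it stops

The first tool to try is $\partial$ as a homotopy. On $A(\bar{\mathcal A}_X)$ put $\omega_X=\sum_{H\in\bar{\mathcal A}_X}\lambda_He_H$. Since $\partial$ is a derivation,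
$$\partial(\omega_Xa)+\omega_X\,\partial a=(\partial\omega_X)a=\lambda_Xa .$$
So $(A(\bar{\mathcal A}_X),\omega_X)$ is acyclic whenever $\lambda_X$ is a unit. There are two obstacles.

*The weight of a non-dense edge is not controlled.* Let $\bar{\mathcal A}_X=\{H_1,H_\infty\}$ with $\lambda_1=-\lambda_\infty$ and $\lambda_\infty$ a unit. Then $\lambda_X=0$ and $\partial$ gives nothing. Yet the complex is acyclic: the derivation $\delta$ with $\delta e_\infty=1$, $\delta e_1=0$ satisfies $\delta\omega_X+\omega_X\delta=\lambda_\infty$. The remedy is a derivation that sees only the part of $\bar{\mathcal A}_X$ connected to $H_\infty$.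

*Local information must be assembled.* Globally $\partial\omega=0$, so $\partial$ gives no homotopy on all of $A$. One would filter $A$ by edges, using $\omega A_Y\subset\sum_HA_{Y\vee H}$. But the filtration by all of $L$ has pieces $A_Y$, each in the single degree $\operatorname{rk}Y$ with zero differential. The cohomology of the pieces is then all of $A$, and nothing has been learned. We need larger pieces, which can be recovered from the localizations at edges inside $H_\infty$. By (2), an edge $Y$ contributes to the localization at $X\subset H_\infty$ exactly when $X\subset Y\cap H_\infty$, so the smallest such localization is the one at $Y\cap H_\infty$. We therefore group the $Y$ by their trace $Y\cap H_\infty$.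

## A derivation supported on the component of $H_\infty$

Let $Q=\{X\in L: X\subset H_\infty\}$.

**Lemma 1 (local acyclicity).** Let $X\in Q$, and assume $\lambda_Z\in R^\times$ for all dense $Z\in Q$ with $Z\le X$. Then $(A(\bar{\mathcal A}_X),\omega_X)$ is acyclic.

**Step 1 (isolate a dense edge).** The aim is to find a part of $\bar{\mathcal A}_X$ that contains $H_\infty$ and is the localization at a dense edge. Among the subsets $\mathcal B'\ni H_\infty$ of $\bar{\mathcal A}_X$ with $\operatorname{span}\mathcal B'\cap\operatorname{span}(\bar{\mathcal A}_X\setminus\mathcal B')=0$ (the whole of $\bar{\mathcal A}_X$ is one), choose a minimal one. Put $\mathcal B''=\bar{\mathcal A}_X\setminus\mathcal B'$; it may be empty.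

The arrangement $\mathcal B'$ is indecomposable. For suppose $\mathcal B'=\mathcal B_1\sqcup\mathcal B_2$ with independent spans, $H_\infty\in\mathcal B_1$ and $\mathcal B_2\ne\emptyset$. Then the spans of $\mathcal B_1,\mathcal B_2,\mathcal B''$ form a direct sum, so $\operatorname{span}\mathcal B_1\cap\operatorname{span}(\mathcal B_2\cup\mathcal B'')=0$, and $\mathcal B_1$ would be a smaller choice.

Let $Z=\operatorname{cl}\mathcal B'$. Then $X\subset Z\subset H_\infty$, so $Z\in Q$ and $Z\le X$. If $H\supset Z$, then $H\supset X$, so $H\in\bar{\mathcal A}_X$; moreover $0\ne\bar\alpha_H\in\operatorname{span}\mathcal B'$, so $H\notin\mathcal B''$. Hence $\bar{\mathcal A}_Z=\mathcal B'$. So $Z$ is dense, and by assumption $u:=\lambda_Z=\sum_{H\in\mathcal B'}\lambda_H\in R^\times$.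

**Step 2 (circuits do not mix the parts).** This lets the next derivation descend. A linear relation among forms of $\bar{\mathcal A}_X$ splits into a relation on $\mathcal B'$ and one on $\mathcal B''$, because the spans are independent. By minimality a circuit lies in $\mathcal B'$ or in $\mathcal B''$.

**Step 3 (the homotopy).** Now we build the contraction. Let $\delta$ be the derivation of $E(\bar{\mathcal A}_X)$ with $\delta e_H=1$ for $H\in\mathcal B'$ and $\delta e_H=0$ for $H\in\mathcal B''$. If $C\subset\mathcal B'$ is a circuit, then $\delta\,\partial e_C=\partial\,\partial e_C=0$, since $\delta=\partial$ on $E(\mathcal B')$. If $C\subset\mathcal B''$, then $\delta\,\partial e_C=0$, since $\delta=0$ on $E(\mathcal B'')$. So $\delta(e_T\,\partial e_C)=\delta(e_T)\,\partial e_C$, and $\delta$ descends to $A(\bar{\mathcal A}_X)$. As $\delta(\omega_X)=u$,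
$$\delta(\omega_Xa)+\omega_X\,\delta(a)=ua,$$
and $u^{-1}\delta$ is a contracting homotopy. $\square$

## Grouping the edges by their trace on $H_\infty$

**Step 4 (the pieces).** The purpose is to cut $A$ into pieces indexed by $Q$. For $Y\in L$ let
$$c(Y)=Y\vee H_\infty=Y\cap H_\infty\in Q .$$
The map $c$ is monotone, and for $X\in Q$
$$Y\le X\iff c(Y)\le X, \tag{5}$$
because $H_\infty\le X$. Put $B_X=\bigoplus_{c(Y)=X}A_Y$ for $X\in Q$, so that $A=\bigoplus_{X\in Q}B_X$ as a module.

Let $D'\subset Q$ be a down-set: if $X\in D'$ and $X'\le X$ in $Q$, then $X'\in D'$. We have $\omega A_Y\subset\sum_HA_{Y\vee H}$ and $c(Y\vee H)\ge c(Y)$. So $\bigoplus_{X\notin D'}B_X$ is a subcomplex of $(A,\omega)$. Let $A^{D'}$ be the quotient complex. As a module it is $\bigoplus_{X\in D'}B_X$, and its differential is multiplication by $\omega$ followed by the projection. In the same way each $B_X$ is a complex, under multiplication by $\omega$ followed by projection to $B_X$.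

**Step 5 (removing a maximal element).** This step assembles the pieces. If $X'$ is maximal in $D'$, then $D'\setminus\{X'\}$ is a down-set and
$$0\to B_{X'}\to A^{D'}\to A^{D'\setminus\{X'\}}\to0 \tag{6}$$
is exact. By the long exact cohomology sequence and induction on $|D'|$: *if $B_{X'}$ is acyclic for every $X'\in D'$, then $A^{D'}$ is acyclic.*

**Step 6 (principal down-sets are localizations).** This links the pieces to Lemma 1. For $X\in Q$ let $Q_{\le X}=\{X'\in Q:X'\le X\}$, and define $Q_{<X}$ likewise. Then
$$A^{Q_{\le X}}=(A(\bar{\mathcal A}_X),\omega_X). \tag{7}$$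
As modules both are $\bigoplus_{Y\le X}A_Y$, by (5) and (2). For the differentials take $a\in A_Y$ with $Y\le X$. If $H\in\bar{\mathcal A}_X$, then $e_Ha\in A_{Y\vee H}$ with $Y\vee H\le X$ is kept. If $H\notin\bar{\mathcal A}_X$, then $Y\vee H\not\le X$ and $e_Ha$ is killed. What remains is $\omega_Xa$.

**Lemma 2.** Let $X\in Q$, and suppose $(A(\bar{\mathcal A}_{X'}),\omega_{X'})$ is acyclic for all $X'\in Q$ with $X'\le X$. Then $B_X$ is acyclic.

*Proof.* We induct on $\operatorname{rk}X$. By (6) and (7) the sequence $0\to B_X\to A(\bar{\mathcal A}_X)\to A^{Q_{<X}}\to0$ is exact. The middle term is acyclic by assumption. By induction $B_{X'}$ is acyclic for all $X'<X$ in $Q$, so the right term is acyclic by Step 5 (it is zero if $X=H_\infty$). Hence $B_X$ is acyclic. $\square$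

## Counting degrees

**Step 7 (end of the proof of Theorem 1).** We remove all edges of small rank at infinity and look at what is left. Let $D=\{X\in Q:\operatorname{rk}X\le q\}$, a down-set. Let $X\in D$. Every dense $Z\in Q$ with $Z\le X$ has rank at most $q$, so $\lambda_Z\in R^\times$, and Lemma 1 applies to $X$ and to all $X'\le X$ in $Q$. By Lemma 2, $B_X$ is acyclic for every $X\in D$. By Step 5, $A^D$ is acyclic.

Let $S=\bigoplus_{c(Y)\notin D}A_Y$ be the kernel of $A\to A^D$. Then
$$H^k(A,\omega)\cong H^k(S)\qquad\text{for all }k. \tag{8}$$
If $c(Y)\notin D$, then $\operatorname{rk}c(Y)\ge q+1$. As intersecting with one hyperplane raises the codimension by at most one, $\operatorname{rk}Y\ge\operatorname{rk}c(Y)-1\ge q$. So $S$ lives in degrees $\ge q$, and $H^k(A,\omega)=0$ for $k<q$. By F4 and F5 the theorem follows. $\blacksquare$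

Freeness of the Orlik–Solomon algebra was not used.

**The pieces in the running example.** We write an edge as the set of hyperplanes containing it. The elements of $Q$ are $\{\infty\}$, $X=\{1,2,\infty\}$, $W=\{3,\infty\}$ and the top $T=\{1,2,3,\infty\}$. The edges with $c(Y)=X$ are $\{1\},\{2\},X$. The relation $\partial(e_1e_2e_\infty)=0$ reads $e_1e_2=e_1e_\infty-e_2e_\infty$. So with $f_i=e_\infty e_i$ we have $e_1e_2=f_2-f_1$, and $A_X$ has basis $f_1,f_2$. Thus $B_X$ is the complex $Re_1\oplus Re_2\to Rf_1\oplus Rf_2$ with
$$e_1\mapsto(\lambda_2+\lambda_\infty)f_1-\lambda_2f_2,\qquad e_2\mapsto-\lambda_1f_1+(\lambda_1+\lambda_\infty)f_2 .$$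
Its determinant is $(\lambda_2+\lambda_\infty)(\lambda_1+\lambda_\infty)-\lambda_1\lambda_2=\lambda_\infty(\lambda_1+\lambda_2+\lambda_\infty)=\lambda_\infty\lambda_X$. So $B_X$ is acyclic exactly when $\lambda_\infty$ and $\lambda_X$ are units. Similarly $B_W$ is $e_3\mapsto\lambda_\infty e_\infty e_3$, of determinant $\lambda_\infty$. The factor $\lambda_W$ does not appear, and $W$ is not dense. The determinant formula below explains this.

## The same argument for a simple matroid

Recall that a matroid $M$ on a finite set has circuits, a closure operator, a rank function and a lattice $L$ of flats (closed sets, ordered by inclusion) with $Y\vee Z=\operatorname{cl}(Y\cup Z)$. It is simple if every circuit has at least three elements. It is connected if any two distinct elements lie on a common circuit; a single non-loop is connected. "Equal or on a common circuit" is an equivalence relation whose classes are the components, so every circuit lies in one component. For a flat $X$ let $M_X=M|X$; its flats are the flats $Y\le X$ of $M$.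

An arrangement $\bar{\mathcal A}$ gives a simple matroid in which the edge $X$ becomes the flat $\bar{\mathcal A}_X$. Dense then means that $M_X$ is connected. Indeed, if $\mathcal B=\mathcal B_1\sqcup\mathcal B_2$ (both nonempty) has independent spans, no circuit meets both parts. Conversely, if no circuit meets both parts, take bases of the two spans from $\mathcal B_1$ and $\mathcal B_2$. Their union contains no circuit, so it is independent, and the spans are independent.

From now on $M$ is a simple matroid with a distinguished element $\infty$ and weights $\lambda_H\in R$. Put $\lambda_X=\sum_{H\in X}\lambda_H$ and $\omega_X=\sum_{H\in X}\lambda_He_H$ for a flat $X$, and $\omega=\sum_H\lambda_He_H$. A flat $X$ is dense if $M_X$ is connected. $Q$ is the set of flats containing $\infty$. $A(M)$ is the quotient of the exterior algebra by the ideal generated by the $\partial e_S$, $S$ dependent, and $A(dM):=A(M)/e_\infty A(M)$. For an arrangement, F4 says that $A(dM)\cong A_R(\mathcal A)$.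

**Theorem 1′.** If $\lambda_X\in R^\times$ for all dense $X\in Q$ of rank at most $q$, then $H^k(A(M),\omega)=0$ for $k<q$; this does not need $\sum_H\lambda_H=0$. If in addition $\sum_H\lambda_H=0$, then $H^k(A(dM),\omega)=0$ for $k<q$.

*Proof.* We check that each step has a matroid meaning. F0, F3 and (1), (3) are formal. F1 and F2 use that $\operatorname{cl}(C\setminus\{i\})=\operatorname{cl}C$ for a circuit $C$, that independent sets $S$ have $\operatorname{rk}\operatorname{cl}S=|S|$, and that $S\subset X$ is equivalent to $\operatorname{cl}S\le X$; all hold. F5 is formal and is the only place where $\sum_H\lambda_H=0$ is used.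

In Lemma 1, let $\mathcal B'$ be the component of $M_X$ that contains $\infty$ and let $\mathcal B''=X\setminus\mathcal B'$. Circuits do not mix the parts, which is Step 2. $\mathcal B'$ is a flat: if $H\in\operatorname{cl}\mathcal B'$ but $H\notin\mathcal B'$, there is a circuit in $\mathcal B'\cup\{H\}$ containing $H$. It has at least three elements, so it meets $\mathcal B'$; as $H\in X$, this puts $H$ in the component $\mathcal B'$, a contradiction. So $Z=\mathcal B'$ is a dense flat in $Q$ with $Z\le X$, and Step 3 applies verbatim. The filtration with $c(Y)=Y\vee\infty$ and Lemma 2 use only (2), (5) and monotonicity. The degree count uses $\operatorname{rk}(Y\vee\infty)\le\operatorname{rk}Y+1$. For $q\le0$ there is nothing to prove. $\square$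

From here on $M$ is fixed as above, and (1)–(8) are used in their matroid form.

## The two-term complexes $B_X$

We shall use the following published facts.

- $A_{\mathbb Z}(M)$ is free, and $A_Y$ has rank $|\mu(\hat0,Y)|$ (Orlik–Solomon; see Orlik–Terao, *Arrangements of Hyperplanes*, Ch. 3; for matroids, Björner, *The homology and shellability of matroids and geometric lattices*). By the presentation, $A_R=A_{\mathbb Z}\otimes R$, so each $A_Y$ is free of that rank over every $R$.
- $\mu(Z,X)\neq0$ has sign $(-1)^{\operatorname{rk}X-\operatorname{rk}Z}$ (Rota).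
- Crapo's invariant $\beta(M)=(-1)^{\operatorname{rk}M-1}\chi_M'(1)$ is $\ge0$, and for a nonempty loopless matroid it is $>0$ if and only if $M$ is connected (Crapo, *A higher invariant for matroids*, 1967).

Here $\mu$ is the Möbius function of $L$, $\hat0=\emptyset$ is the least flat, and $\chi_M(t)=\sum_Y\mu(\hat0,Y)t^{\operatorname{rk}M-\operatorname{rk}Y}$. Write $\beta(X)=\beta(M_X)$. For example, one element has $\chi=t-1$ and $\beta=1$. Two independent elements have $\chi=(t-1)^2$ and $\beta=0$. Three elements of rank $2$ in which any two are independent have $\chi=t^2-3t+2$ and $\beta=-(2-3)=1$.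

**Step 8 (a reference isomorphism).** We show that both terms of $B_X$ can be identified by multiplication with $e_\infty$. First,
$$e_\infty A=\bigoplus_{W\ni\infty}A_W .$$
The inclusion $\subset$ holds since $e_\infty A_Y\subset A_{Y\vee\infty}$. For $\supset$, let $\infty\in\operatorname{cl}S$. If $\infty\in S$, then $e_S\in e_\infty A$. If $\infty\notin S$, then $S\cup\{\infty\}$ is dependent, $e_\infty e_S=0$ in $A$, and (3) gives $e_S=e_\infty\,\partial e_S$.

Hence $A/e_\infty A=\bigoplus_{Y\not\ni\infty}A_Y$. In the proof of F5 we saw, without using $\partial\omega=0$, that multiplication by $e_\infty$ is an isomorphism $A/e_\infty A\to e_\infty A$. It maps $A_Y$ into $A_{Y\vee\infty}$. Taking the component over $X\in Q$ gives isomorphisms over every $R$,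
$$\varepsilon_X:\bigoplus_{\infty\notin Y,\ Y\vee\infty=X}A_Y\xrightarrow{\ e_\infty\cdot\ }A_X .$$

**Step 9 (the endomorphism $\psi_X$).** We describe the differential of $B_X$. The flats with $c(Y)=X$ are $X$ itself and the $Y\not\ni\infty$ with $Y\vee\infty=X$, which have rank $\operatorname{rk}X-1$. So $B_X$ is a two-term complex
$$\varphi_X:\bigoplus_{\infty\notin Y,\ Y\vee\infty=X}A_Y\to A_X$$
in degrees $\operatorname{rk}X-1,\ \operatorname{rk}X$, where $\varphi_X$ is multiplication by $\omega_X$. (For $a\in A_Y$: elements $H\in Y$ give $e_Ha\in A_Y$ in degree $\operatorname{rk}Y+1$, which is $0$; elements $H\in X\setminus Y$ give $Y\vee H=X$; elements $H\notin X$ are projected away.) Put $\psi_X=\varphi_X\varepsilon_X^{-1}\in\operatorname{End}_R(A_X)$. Then $B_X$ is acyclic if and only if $\psi_X$ is invertible, that is, if and only if $\det\psi_X\in R^\times$.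

## The determinant of $\psi_X$

**Theorem 2.** For every flat $X\ni\infty$,
$$\det\psi_X=\prod_{\substack{Z\text{ dense}\\ \infty\in Z\le X}}\lambda_Z^{\,\beta(Z)\,|\mu(Z,X)|}.$$

In the running example this gives $\det\psi_X=\lambda_\infty\lambda_X$ and $\det\psi_W=\lambda_\infty$, as computed.

The tool is torsion. Let $C$ be a bounded acyclic complex of finite-dimensional vector spaces over a field $F$, with a basis $c^k$ of each $C^k$. Choose families $b^k$ in $C^k$ that $d$ maps bijectively to bases of $d(C^k)$. By acyclicity $(d(b^{k-1}),b^k)$ is a basis of $C^k$. Let $[d(b^{k-1}),b^k:c^k]$ be the determinant of its coordinates in $c^k$, and put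
$$\tau(C)=\prod_k[d(b^{k-1}),b^k:c^k]^{(-1)^k}\in F^\times/\pm1 .$$
Replacing $b^k$ by another family changes it by an invertible matrix $g$ and elements of $\ker d$. This multiplies the determinants in degrees $k$ and $k+1$ by $\det g$, which cancels. So $\tau(C)$ is well defined, and it does not change if the $c^k$ are changed by matrices of determinant $\pm1$. A two-term complex $f$ in degrees $r-1,r$ has $\tau=(\det f)^{(-1)^r}$.

Torsion is multiplicative (Milnor, *Whitehead torsion*, Thm 3.1): for $0\to C'\to C\to C''\to0$ acyclic, with $c^k$ consisting of $c'^k$ and lifts of $c''^k$, one has $\tau(C)=\tau(C')\tau(C'')$. To see it, let $b^k$ consist of $b'^k$ and lifts of $b''^k$. Every element of $d(C''^k)$ lifts to $d(C^k)$. An element of $d(C^k)=\ker d$ with image $0$ in $C''$ lies in $\ker d\cap C'^{k+1}=d(C'^k)$. So $0\to d(C'^k)\to d(C^k)\to d(C''^k)\to0$ is exact, and $d(b^k)$ is a basis of $d(C^k)$. The determinants are then block triangular up to reordering.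

**Step 10 (reduction to indeterminates).** We arrange that all complexes are acyclic. By base change along $\mathbb Z[\lambda_H]\to R$ it suffices to prove the formula over $P=\mathbb Z[\lambda_H]$ with indeterminate weights. Let $F=\operatorname{Frac}P$. For $Z\in Q$ the sum $\lambda_Z$ contains the variable $\lambda_\infty$, so it is nonzero in $F$. By Lemmas 1 and 2 over $F$, all $A(M_X)$ and all $B_X$ with $X\in Q$ are acyclic. We give all complexes bases coming from $\mathbb Z$-bases.

**Step 11 (torsion of $A(M_X)$ from the filtration).** Take $\mathbb Z$-bases of all $A_Y$. By (7) and repeated use of (6), $\tau(A(M_X))=\prod_{X'\in Q_{\le X}}\tau(B_{X'})$. Over $\mathbb Z$ the map $\varepsilon_{X'}$ is an isomorphism, so its determinant is $\pm1$, and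
$$\tau(A(M_X))=\prod_{X'\in Q,\ X'\le X}(\det\psi_{X'})^{(-1)^{\operatorname{rk}X'}}. \tag{9}$$

**Step 12 (the same torsion from $\ker\partial$).** We compute the left side directly. Let $\bar A=\ker\partial\subset A(M_X)$, a subalgebra. By (3), $A(M_X)=\bar A+e_\infty\bar A$. If $b+e_\infty b'=0$ with $b,b'\in\bar A$, applying $\partial$ gives $b'=0$, hence $b=0$. So over $\mathbb Z$
$$A(M_X)=\bar A\oplus e_\infty\bar A,$$
and $b\mapsto e_\infty b$ is injective on $\bar A$. As a subgroup of a free group, $\bar A$ is free over $\mathbb Z$. The operator $\partial$ kills the first summand and maps the second isomorphically to the first, so this decomposition is compatible with base change. We take a $\mathbb Z$-basis of $\bar A$ and its product with $e_\infty$. Together they form a $\mathbb Z$-basis of $A(M_X)$, so the torsion is the same as in (9).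

Write $\omega_X=\lambda_Xe_\infty+\bar\omega$ with $\bar\omega=\sum_{H\in X}\lambda_H(e_H-e_\infty)$, which lies in $\bar A^1$ after extension of scalars. For $a,b\in\bar A$,
$$\omega_Xa=\bar\omega a+\lambda_Xe_\infty a,\qquad \omega_Xe_\infty b=-e_\infty\bar\omega b .$$
So $F^p=\bar A^{\ge p}\oplus e_\infty\bar A^{\ge p}$ is a subcomplex. The piece $F^p/F^{p+1}$ is $\bar A^p\to e_\infty\bar A^p$, $a\mapsto\lambda_Xe_\infty a$, in degrees $p,p+1$. Its torsion is $\lambda_X^{(-1)^{p+1}\operatorname{rk}\bar A^p}$, and it is acyclic since $\lambda_X\neq0$. Hence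
$$\tau(A(M_X))=\lambda_X^{-\sum_p(-1)^p\operatorname{rk}\bar A^p}. \tag{10}$$

**Step 13 (the exponent is $\pm\beta(X)$).** Let $p(t)=\sum_p\operatorname{rk}\bar A^p\,t^p$ and $r=\operatorname{rk}X$. From $A(M_X)=\bar A\oplus e_\infty\bar A$ we get $(1+t)p(t)=\sum_{Y\le X}|\mu(\hat0,Y)|t^{\operatorname{rk}Y}$. By Rota's sign rule
$$\chi_{M_X}(t)=t^r\sum_{Y\le X}|\mu(\hat0,Y)|(-1/t)^{\operatorname{rk}Y}=t^r(1-t^{-1})\,p(-1/t),$$
so $\chi_{M_X}'(1)=p(-1)$ and
$$p(-1)=(-1)^{r-1}\beta(X). \tag{11}$$
With (10), $\tau(A(M_X))=\lambda_X^{(-1)^{\operatorname{rk}X}\beta(X)}$.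

**Step 14 (Möbius inversion and sign).** We solve (9) for $\det\psi_X$. The intervals $[Z,X]$ of $Q$ are intervals of $L$, so their Möbius functions agree. Inverting (9) in the abelian group $F^\times/\pm1$ gives
$$\det\psi_X=\pm\prod_{Z\in Q,\ Z\le X}\lambda_Z^{(-1)^{\operatorname{rk}X-\operatorname{rk}Z}\mu(Z,X)\beta(Z)} .$$
The exponent equals $|\mu(Z,X)|\beta(Z)$ by Rota, and factors with $Z$ not dense drop out since $\beta(Z)=0$. Both sides are polynomials in $P$. Specialize $\lambda_\infty=1$ and $\lambda_H=0$ for $H\ne\infty$. Then $\varphi_X=\varepsilon_X$, so $\psi_X=\mathrm{id}$, and all $\lambda_Z=1$. So the sign is $+$. $\square$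

## The hypothesis as local acyclicity along $\infty$

**Corollary 3.** For any $R,\lambda,q$ the following are equivalent:

- (a) $\lambda_X\in R^\times$ for all dense $X\ni\infty$ of rank $\le q$;
- (b) $\psi_X$ is invertible for all flats $X\ni\infty$ of rank $\le q$;
- (c) $(A(M_X),\omega_X)$ is acyclic for all flats $X\ni\infty$ of rank $\le q$.

*Proof.* (a)⇒(c) is Lemma 1, since every dense $Z\in Q$ with $Z\le X$ has rank at most $q$. (c)⇒(b) is Lemma 2: $B_X$ is acyclic, so $\varphi_X$ is an isomorphism. (b)⇒(a): if $X\ni\infty$ is dense of rank $\le q$, then by Theorem 2 $\lambda_X$ divides the unit $\det\psi_X$, because its exponent $\beta(X)|\mu(X,X)|=\beta(X)$ is positive. $\square$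

## The cohomology in degree $q$

**Theorem 4.** Let $R=K$ be a field, $\sum_H\lambda_H=0$, $q\ge0$, and assume (a) of Corollary 3 for $q$. Then
$$\dim_KH^q(A_K(dM),\omega)\ \le\sum_{\substack{X\ni\infty\text{ dense}\\ \operatorname{rk}X=q+1,\ \lambda_X=0}}\beta(X),$$
with equality if $\operatorname{rk}M=q+1$.

**Step 15 (embedding into kernels).** We bound $H^q$ by the kernels of the $\varphi_X$ in rank $q+1$. Take $D$ and $S$ as in Step 7; for $q=0$, $D=\emptyset$ and $S=A$. By (8) and since $S$ lives in degrees $\ge q$, $H^q(A(M),\omega)=\ker(S^q\to S^{q+1})$. By (4) and $H^{q-1}(A(dM),\omega)=0$ (Theorem 1′), this is isomorphic to $H^q(A(dM),\omega)$.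

A flat $Y$ of rank $q$ with $\operatorname{rk}c(Y)\ge q+1$ has $\operatorname{rk}c(Y)=q+1$. So $S^q=\bigoplus_{X\in Q,\ \operatorname{rk}X=q+1}B_X^q$. Consider the component of the differential from $B_X^q$ to $A_W$, where $W\ni\infty$ and $\operatorname{rk}W=q+1$. If $W=Y\vee H$ with $c(Y)=X$, then $W\ge Y\vee\infty=X$, and the ranks agree, so $W=X$. So this component is $\varphi_X$ if $W=X$, and zero otherwise. Hence
$$\ker(S^q\to S^{q+1})\subset\bigoplus_{X\in Q,\ \operatorname{rk}X=q+1}\ker\varphi_X .$$
If $\operatorname{rk}M=q+1$, the only such $X$ is the top flat, and $S^{q+1}=A_X$. So equality holds.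

**Step 16 (the dimension of $\ker\varphi_X$).** Let $X\in Q$ with $\operatorname{rk}X=q+1$. If $X$ is not dense or $\lambda_X\ne0$, all factors in Theorem 2 are nonzero: those with $Z<X$ have rank $\le q$ and are covered by (a), and $Z=X$ occurs only if $X$ is dense. So $\ker\varphi_X=0$.

Let $X$ be dense with $\lambda_X=0$. All $X'<X$ in $Q$ have rank $\le q$, so $B_{X'}$ is acyclic by Lemmas 1 and 2, and $A^{Q_{<X}}$ is acyclic. From $0\to B_X\to A(M_X)\to A^{Q_{<X}}\to0$ we get $\ker\varphi_X=H^q(B_X)\cong H^q(A(M_X),\omega_X)$. The total weight of $M_X$ is $\lambda_X=0$, so (4) applies to $M_X$: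
$$H^q(A(M_X),\omega_X)\cong H^q(A(dM_X),\omega_X)\oplus H^{q-1}(A(dM_X),\omega_X).$$
Condition (a) for $q$ holds for $M_X$ too. So by Theorem 1′ the cohomology of $A(dM_X)$ vanishes below degree $q$. The map $s$ of F5 identifies $A(dM_X)$ with $\bar A=\ker\partial$: it is injective with image in $\ker\partial$, and $s(b)=b$ for $b\in\ker\partial$. As $A(dM_X)=\bigoplus_{Y\le X,\ \infty\notin Y}A_Y$ and such $Y$ have rank at most $q$, the complex lives in degrees $0,\dots,q$. So its only cohomology is in degree $q$. By (11) with $r=q+1$ its Euler characteristic is $p(-1)=(-1)^q\beta(X)$. Hence $\dim\ker\varphi_X=\dim H^q(A(dM_X),\omega_X)=\beta(X)$. Together with Step 15 this proves the theorem. $\square$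

**Corollary 5.** If (a) fails for some $q\ge1$, there are a dense $X\ni\infty$ of rank $p\le q$ and a maximal ideal $\mathfrak m\subset R$ such that $\lambda_X=0$ in $R/\mathfrak m$ and $\dim H^{p-1}(A_{R/\mathfrak m}(dM_X),\omega)=\beta(X)>0$, in degree $p-1\le q-1$.

*Proof.* Among the dense $X\ni\infty$ of rank at most $q$ with $\lambda_X\notin R^\times$ choose one of minimal rank $p$, and a maximal ideal $\mathfrak m\ni\lambda_X$. Over $R/\mathfrak m$ the total weight of $M_X$ is $\lambda_X=0$. The dense flats of $M_X$ that contain $\infty$ and have rank $\le p-1$ have weights that are units in $R$, hence nonzero in $R/\mathfrak m$. Since $\operatorname{rk}M_X=p$, Theorem 4 for $M_X$, with $p-1$ in place of $q$, holds with equality. The sum has the single term $\beta(X)$, which is positive since $X$ is dense. $\square$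

## Generic hyperplanes: the range cannot be enlarged

**Proposition 6.** For all $1\le q\le l$ and every field $K$ there is an essential arrangement $\bar{\mathcal A}$ in $\mathbb C^{l+1}$ with weights satisfying the hypothesis of Conjecture 0.7 for $q$ but with $H^q(A_K^*(\mathcal A),\omega_\lambda\wedge)\ne0$.

**Step 17 (the arrangement and its dense edges).** We want no dense edges at infinity of rank $2,\dots,q$. Let $\bar{\mathcal A}=U\times\mathcal C$, where $U\ni H_\infty$ consists of $q+2$ generic central hyperplanes in $\mathbb C^{q+1}$ (for example the coordinate hyperplanes and the zero set of the sum of the coordinates), and $\mathcal C$ consists of the coordinate hyperplanes of $\mathbb C^{l-q}$. This is essential in $\mathbb C^{l+1}$. Choose coordinates so that $H_\infty=\{x_{l+1}=0\}$. Put $\lambda_\infty=1$, $\lambda_H=-1$ for one other $H\in U$, and all other weights $0$. The total weight is $0$, as required.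

A connected flat containing $\infty$ lies in $U$. A flat of $U$ of rank $j\le q$ is an independent set of size $j$, and it is connected only if $j=1$. So the only dense edge of codimension $\le q$ in $H_\infty$ is $H_\infty$, with weight $1$. The hypothesis holds.

**Step 18 (nonvanishing).** We reduce to $U$, where Theorem 4 applies. Here $\omega$ involves only the $e_H$ with $H\in U$. So $A(U)=\bigoplus_{Y\le\operatorname{cl}U}A_Y$ is stable under $\omega$. The complement $\bigoplus_{Y\not\le\operatorname{cl}U}A_Y$ is stable as well, since $Y\not\le\operatorname{cl}U$ implies $Y\vee H\not\le\operatorname{cl}U$. Hence $H^q(A(U),\omega)$ is a direct summand of $H^q(A,\omega)$. By (4), F4 and Theorem 1, $H^q(A,\omega)\cong H^q(A_K(\mathcal A),\omega_\lambda)$, because the other summand is in degree $q-1$. Likewise $H^q(A(U),\omega)\cong H^q(A(dU),\omega)$ by (4) and Theorem 1′. Finally, $U$ has rank $q+1$, it is connected because it is itself a circuit, and its total weight is $0$. The equality case of Theorem 4 gives $\dim H^q(A(dU),\omega)=\beta(U)>0$. $\square$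

For $q=l=1$ this is the arrangement of two points on a line with weights $-1$ and $0$, where we saw directly that $H^1=K^2/K\lambda\ne0$.
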